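# Partial commutation in polynomial closures of commutative and group languages

## 1. One commuting pair among three letters

Take $A=\{a,b,c\}$ and allow a single rewriting rule: adjacent letters $a$ and $b$ may be exchanged. The letter $c$ never moves past anything. Start from
$$L=A^*aA^*bA^*,$$
the set of words in which some $a$ occurs before some $b$. Which words can be rewritten into a word of $L$?

Cut a word at its $c$'s: $v=y_0cy_1c\cdots cy_m$ with $y_i\in\{a,b\}^*$. Exchanges happen only inside the $y_i$, and inside $y_i$ every reordering is possible. So $v$ can be rewritten into $v'=y'_0c\cdots cy'_{m'}$ exactly when $m=m'$ and, for each $i$, the words $y_i$ and $y_i'$ have the same number of $a$'s and the same number of $b$'s. Hence $v$ can be rewritten into a word of $L$ exactly when some $y_i$ contains $a$ and some $y_j$ with $j>i$ contains $b$, or a single $y_i$ contains both letters. In the first case $v\in L$ already. In the second, $y_i$ has a factor $ab$ (and then $v\in L$) or a factor $ba$. Conversely, a word with a factor $ba$ can be rewritten into a word of $L$. The set we are looking for is therefore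
$$A^*aA^*bA^*\ \cup\ A^*baA^*. \tag{1}$$

The result is again a union of patterns "filler, marked letter, filler, ...". But the filler has changed. In $L$ all fillers are $A^*$. In the new pattern $A^*\,b\,\{1\}\,a\,A^*$ the filler between $b$ and $a$ must exclude the letter $c$: the word $ba$ is in the set (1), and $bc^Na$ is not, for any $N\ge1$.

Not every regular language behaves so well. Over $\{a,b\}$ with $ab=ba$, the language $(ab)^*$ spreads out to the set of all words with as many $a$'s as $b$'s, which is not regular. So we ask for classes of regular languages, described by fillers and marked letters, that are stable under such rewritings.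

## 2. Commutations, varieties, polynomial closure

Throughout, $A$ is a finite alphabet, $1$ is the empty word, $|u|_a$ is the number of occurrences of $a$ in $u$, and $\mathrm{alph}(u)$ is the set of letters of $u$ (its *content*).

**Definition (partial commutation).** A partial commutation on $A$ is a symmetric, irreflexive relation $I\subseteq A\times A$. Let $\sim_I$ be the congruence on $A^*$ generated by $ab=ba$ for $(a,b)\in I$. The closure of $L\subseteq A^*$ is
$$[L]_I=\{v\in A^*: v\sim_I u\text{ for some }u\in L\}.$$
For $I=\{(a,b):a\ne b\}$ (full commutation), $[L]_I$ is the commutative closure of $L$.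

We write $D=(A\times A)\setminus I$. This relation is reflexive and symmetric, and letters $a,b$ with $(a,b)\in D$ are called *dependent*. In Section 1, $D$ contains $(a,c)$ and $(c,b)$ but not $(a,b)$: it is not transitive. A class of languages is *closed under commutation* (resp. *under partial commutation*) if $[L]_I$ is in the class whenever $L$ is, for $I$ the full commutation (resp. for every partial commutation $I$ on $A$).

Recall the syntactic congruence of $L\subseteq A^*$: $u\equiv_Lu'$ iff, for all $x,y\in A^*$, $xuy\in L\Leftrightarrow xu'y\in L$. The quotient of $A^*$ by it is the syntactic monoid. Write $x^{-1}Ly^{-1}=\{u:xuy\in L\}$ for quotients. A language is regular iff its syntactic monoid is finite, iff it has finitely many quotients $x^{-1}Ly^{-1}$.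

**Definition (variety).** A variety of languages $\mathcal V$ assigns to each $A$ a set $A^*\mathcal V$ of regular languages of $A^*$, closed under finite Boolean operations and under left and right quotients by words, and such that $\varphi^{-1}(L)\in B^*\mathcal V$ for every morphism $\varphi:B^*\to A^*$ and every $L\in A^*\mathcal V$.

Two varieties matter here. A regular language $L$ is *commutative* if $u\in L$ and $v\sim u$ for the full commutation imply $v\in L$. For example, $\{u:|u|_a\ge2\}$ is commutative, and so is $B^*$ for $B\subseteq A$. A regular language is a *group language* if its syntactic monoid is a finite group. For example, $\{u:|u|_a\text{ is even}\}$ is one. The language $\{1\}\subseteq\{a\}^*$ is not: its syntactic monoid has two elements, one of them a zero. Commutative languages are clearly preserved by Boolean operations, quotients and inverse morphisms. As to group languages: a submonoid of a finite group is a group, and a quotient of a group is a group, so a language is a group language iff it is recognized by a morphism into a finite group. This property passes to Boolean combinations (use product groups),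 quotients and inverse morphisms. So the class $\mathcal G$ of group languages is a variety too.

**Definition (polynomial closure).** $A^*\mathrm{Pol}(\mathcal V)$ consists of the finite unions of languages $L_0a_1L_1a_2\cdots a_kL_k$ with $k\ge0$, $a_i\in A$, $L_i\in A^*\mathcal V$.

Thus $A^*aA^*bA^*\in A^*\mathrm{Pol}(\mathcal G)$. In (1), $A^*baA^*=A^*b\{1\}aA^*$ is in the polynomial closure of the commutative languages, since $\{1\}=\emptyset^*$ is commutative.

The problem comes from "Closure of regular languages under semi-commutations" (http://liafa.jussieu.fr/~jep/PDF/PartialCommutationsRed.pdf). It is known that $\mathrm{Pol}(\mathcal G)$ is closed under commutation, and under every partial commutation $I$ whose complement in $A\times A$ is transitive. Let $\mathcal V$ be the smallest variety containing the commutative languages and the group languages. Is $\mathrm{Pol}(\mathcal V)$ closed under commutation? Under partial commutation? Both answers are yes.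

A *variety of group languages* $\mathcal H$ is a variety all of whose members are group languages. Let $\mathcal W=\mathcal W_{\mathcal H}$ be the smallest variety containing $\mathcal H$ and all languages $B^*\subseteq A^*$ ($B\subseteq A$, $A$ any alphabet).

**Theorem 1.** For every variety $\mathcal H$ of group languages, every $A$, every partial commutation $I$ on $A$ and every $L\in A^*\mathrm{Pol}(\mathcal W_{\mathcal H})$, we have $[L]_I\in A^*\mathrm{Pol}(\mathcal W_{\mathcal H})$.

**Proposition 2.** $\mathrm{Pol}(\mathcal V)=\mathrm{Pol}(\mathcal W_{\mathcal G})$.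

**Corollary 3.** $\mathrm{Pol}(\mathcal V)$ is closed under every partial commutation, in particular under commutation.

The corollary is immediate from Theorem 1 with $\mathcal H=\mathcal G$ and Proposition 2. Two complements will be proved as well. A *positive variety* assigns to each $A$ a set of regular languages of $A^*$ closed under finite unions and intersections (including $\emptyset$ and $A^*$), quotients and inverse morphisms. For example, the regular languages $L$ such that inserting letters into a word of $L$ always gives a word of $L$ form a positive variety: if $u$ is a subword of $u'$, then $xuy$ is a subword of $xu'y$ and $\theta(u)$ is a subword of $\theta(u')$. Complements are not allowed: $A^*aA^*$ is in this class and its complement is not.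

**Theorem 4 (minimality).** $\mathrm{Pol}(\mathcal W_{\mathcal H})$ is the smallest positive variety of languages that contains $\mathcal H$, is closed under marked products $(L,M)\mapsto LaM$, and is closed under partial commutation. In particular, $\mathrm{Pol}(\mathcal V)$ is the smallest such class containing the group languages.

**Theorem 5.** (a) For every $\mathcal H$, if $\mathcal V'$ is the smallest variety containing $\mathcal H$ and the commutative languages, then $\mathrm{Pol}(\mathcal V')$ is closed under partial commutation. (b) $\mathrm{Pol}(\mathcal G)$ is closed under $I$-commutation if and only if the complement of $I$ is transitive. (The "if" part is the known result quoted above.)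

## 3. Why $\mathrm{Pol}(\mathcal G)$ is too small when $D$ is not transitive

The opening example, read for a general $I$, proves the "only if" part of Theorem 5(b).

**Proof of "only if" in Theorem 5(b).** Let $D$ be non-transitive: there are $a,b,c$ with $(a,c),(c,b)\in D$ and $(a,b)\in I$. They are distinct: $a\ne b$ because $I$ is irreflexive, and $a=c$ or $c=b$ would give $(a,b)\in D$. Let $L=A^*aA^*bA^*\in\mathrm{Pol}(\mathcal G)$. Then $ba\in[L]_I$ because $ba\sim_Iab\in L$. For $N\ge1$ no two adjacent letters of $bc^Na$ commute, so this word is equivalent only to itself. It is not in $L$, so $bc^Na\notin[L]_I$.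

On the other hand, let $K\in\mathrm{Pol}(\mathcal G)$ contain $ba$. Then $ba=x_0a_1x_1\cdots a_kx_k$ with $x_i\in L_i$, the $L_i$ group languages, and $L_0a_1\cdots a_kL_k\subseteq K$. The point between $b$ and $a$ lies in some, possibly empty, block $x_i=x'x''$. Let $N\ge1$ be the order of a finite group recognizing $L_i$. Then $c^N$ has value $1$ in it, so $x'c^Nx''\in L_i$ and $bc^Na\in K$. Hence $[L]_I\ne K$, and $[L]_I\notin\mathrm{Pol}(\mathcal G)$. ∎

So a filler must at least be able to say which letters occur in it. This is what the languages $B^*$ in $\mathcal W_{\mathcal H}$ provide.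

## 4. Equivalent words and the order of dependent letters

Fix $A$ and $I$, and write $\sim$ for $\sim_I$. For a set $Q$ of positions of $u$, $u|_Q$ is the subword of $u$ on $Q$. We first replace sequences of rewritings by a static criterion.

**Fact 6.** $u\sim v$ iff there is a letter-preserving bijection $\mu$ from the positions of $u$ to those of $v$ that preserves the order of any two positions carrying dependent letters. This $\mu$ is unique: it maps the $j$-th occurrence of each letter to the $j$-th occurrence.

*Proof.* Uniqueness: a letter is dependent on itself, so $\mu$ preserves the order of the occurrences of each letter. For "only if": one elementary commutation exchanges only two positions with independent letters; compose. For "if", induct on the length. Let $u=au'$ and let $p$ be the image of the first position. A position of $v$ before $p$ comes from a position of $u$ after the first one. Since its order relative to the first position has changed, its letter is independent of $a$. Hence $v\sim av'$, where $v'$ is $v$ with $p$ deleted. The bijection restricts to $u',v'$, so $u'\sim v'$ by induction, and $u\sim v$. ∎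

When $u\sim v$, we identify the positions of $u$ and $v$ through $\mu$. Three consequences will be used constantly.

1. If $u\sim v$, then $\mathrm{alph}(u)=\mathrm{alph}(v)$.
2. If $u\sim v$ via $\mu$, then $u|_Q\sim v|_{\mu(Q)}$ (restrict $\mu$).
3. If $xu\sim xv$, then $u\sim v$. Indeed $\mu$ sends $j$-th occurrences to $j$-th occurrences, so it is the identity on the positions of $x$; apply consequence 2 to the other positions.

Call $L$ *$I$-closed* if $[L]_I=L$. Since $\sim$ is a congruence, $[LM]_I=[[L]_I[M]_I]_I$, and clearly $[L\cup M]_I=[L]_I\cup[M]_I$.

## 5. Contents, group values and marked letters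

This section gives a working criterion for membership in $\mathrm{Pol}(\mathcal W)$.

**Lemma 7.** $A^*\mathcal W_{\mathcal H}$ is the Boolean algebra generated by $A^*\mathcal H$ and the languages $B^*$, $B\subseteq A$. If $\mathcal V'$ is the smallest variety containing $\mathcal H$ and the commutative languages, then $A^*\mathcal V'$ is the Boolean algebra generated by $A^*\mathcal H$ and the commutative languages of $A^*$. (For $\mathcal H=\mathcal G$, $\mathcal V'=\mathcal V$.)

*Proof.* Any variety containing the generators contains these Boolean algebras, so it suffices that the Boolean algebras form varieties. Quotients and inverse morphisms are inverse images under maps ($u\mapsto xuy$ and $\theta$), so they commute with Boolean operations, and we only need to look at generators. For $\mathcal H$ and for the commutative languages the closure properties are known. A quotient of $B^*$ is $B^*$ or $\emptyset$, and $\theta^{-1}(B^*)=\{c:\theta(c)\in B^*\}^*$. ∎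

**Definition ($\mathcal H$-morphism).** An $\mathcal H$-morphism is a morphism $\varphi:A^*\to G$ into a finite group with all fibres $\varphi^{-1}(g)\in A^*\mathcal H$.

A pair $(\varphi,\varphi')$ of $\mathcal H$-morphisms is an $\mathcal H$-morphism into the product group, since its fibres are intersections. Any finite set of languages of $A^*\mathcal H$ is recognized by one $\mathcal H$-morphism: take the product of their syntactic morphisms. Each of these is an $\mathcal H$-morphism, since the class of $u$ is
$$\bigcap_{xuy\in L}x^{-1}Ly^{-1}\ \setminus\bigcup_{xuy\notin L}x^{-1}Ly^{-1},$$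
a Boolean combination of the finitely many quotients of $L$.

For $E\subseteq A$ let $\pi_E:A^*\to A^*$ be the morphism erasing the letters not in $E$.

**Definition (the congruence $\approx_\varphi$).** For a morphism $\varphi$ from $A^*$ into a finite group,
$$x\approx_\varphi x'\iff\mathrm{alph}(x)=\mathrm{alph}(x')\ \text{ and }\ \varphi(\pi_E(x))=\varphi(\pi_E(x'))\text{ for all }E\subseteq A.$$
The class of $x$ is denoted $\langle x\rangle_\varphi$.

Note that $\langle 1\rangle_\varphi=\{1\}$. A small example: let $A=\{a,b\}$ and let $\varphi(u)=|u|\bmod2$. Then $x\approx_\varphi x'$ iff $x,x'$ have the same content and $|x|_a\equiv|x'|_a$, $|x|_b\equiv|x'|_b$ modulo $2$. The sets $E$ make $\approx_\varphi$ see more than $\varphi$ does; this will be needed when a block is split by erasing letters.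

For an $\mathcal H$-morphism $\varphi$ we check four properties.

1. $\approx_\varphi$ is a congruence of finite index, because $\mathrm{alph}(xy)=\mathrm{alph}(x)\cup\mathrm{alph}(y)$ and each $\varphi\circ\pi_E$ is a morphism into a finite group.
2. Its classes are in $A^*\mathcal W$: $(\varphi\circ\pi_E)^{-1}(g)=\pi_E^{-1}(\varphi^{-1}(g))\in A^*\mathcal H$, and $\{u:\mathrm{alph}(u)=C\}=C^*\setminus\bigcup_{c\in C}(C\setminus\{c\})^*$.
3. $x\approx_\varphi x'$ implies $\pi_E(x)\approx_\varphi\pi_E(x')$, since $\pi_F\pi_E=\pi_{E\cap F}$ and $\mathrm{alph}(\pi_E(x))=\mathrm{alph}(x)\cap E$.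
4. Each $L\in A^*\mathcal W$ is a union of $\approx_\varphi$-classes for a suitable $\varphi$: by Lemma 7, $L$ is a Boolean combination of languages $B^*$, determined by the content, and of group languages, handled by $E=A$. Replacing $\varphi$ by $(\varphi,\varphi')$ refines $\approx_\varphi$, so finitely many languages can share one $\varphi$.

**Lemma 8 (marking criterion).** $K\in A^*\mathrm{Pol}(\mathcal W)$ iff there are an $\mathcal H$-morphism $\varphi$ and $s\ge0$ such that each $v\in K$ has a factorization $v=x_0c_1x_1\cdots c_jx_j$ ($j\le s$, $c_i\in A$) with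
$$\langle x_0\rangle_\varphi c_1\langle x_1\rangle_\varphi\cdots c_j\langle x_j\rangle_\varphi\subseteq K.\tag{2}$$
If (2) holds for a factorization of $v$, it holds for every finer one and for every finer $\varphi$.

*Proof.* "If": there are only finitely many products as in (2), each is in $\mathrm{Pol}(\mathcal W)$ by property 2, and $K$ is the union of those that it contains. "Only if": $K$ is a finite union of products $L_0a_1\cdots a_kL_k$ with $L_i\in A^*\mathcal W$; take $\varphi$ such that all $L_i$ are unions of $\approx_\varphi$-classes, and $s$ the largest $k$. For the last sentence: if $x=y_0cy_1\cdots$, then $\langle y_0\rangle c\langle y_1\rangle\cdots\subseteq\langle x\rangle$ since $\approx_\varphi$ is a congruence. ∎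

We speak of *marking* the letters $c_i$ in $v$; the $x_i$ are the *blocks*. For instance, for $K=A^*baA^*$ mark the two letters of one factor $ba$: then $\langle x\rangle b\{1\}a\langle y\rangle\subseteq K$ for any $\varphi$. To prove $K\in\mathrm{Pol}(\mathcal W)$ we must mark boundedly many letters in each $v\in K$ so that replacing blocks by $\approx_\varphi$-equivalent ones never leaves $K$.

**Lemma 9.** $\mathrm{Pol}(\mathcal W)$ contains $\mathcal W$ and all $\{1\},\{a\}$, and is closed under finite union and intersection, concatenation, marked products, quotients and inverse morphisms.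

*Proof.* $\{1\}=\emptyset^*$ and $\{a\}=\{1\}a\{1\}$. Unions are clear, and marked products distribute over unions.

*Concatenation of $K,K'$.* Let $v=\cdots c_jx_j\in K$ and $v'=x_0'c_1'\cdots\in K'$ be factorized as in Lemma 8 with a common $\varphi$. If $x_0'=1$, then $\langle x_0'\rangle=\{1\}$ and the concatenated factorization of $vv'$ (with the block $x_jx_0'=x_j$) works. If $x_0'=ax''$, mark also $a$ and use $\langle x_j\rangle a\langle x''\rangle\subseteq\langle x_j\rangle\langle x_0'\rangle$.

*Intersection.* With a common $\varphi$, mark the positions needed for both languages; both inclusions (2) hold for the finer factorization.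

*Quotients.* If $xuy\in K$, keep in $u$ the marks of $xuy$ lying in $u$. Replacing the blocks of $u$ by equivalent ones replaces blocks of $xuy$ by equivalent ones, as $\approx_\varphi$ is a congruence.

*Inverse image under $\theta:B^*\to A^*$.* For $v\in\theta^{-1}(K)$, mark the at most $s$ letters of $v$ whose images contain the marked letters of $\theta(v)$. Use $\psi=(\varphi\circ\pi_E\circ\theta)_{E\subseteq A}$, an $\mathcal H$-morphism on $B^*$. If $y\approx_\psi y'$, then $\mathrm{alph}(\theta(y))=\mathrm{alph}(\theta(y'))$ because $\mathrm{alph}(y)=\mathrm{alph}(y')$, and $\psi(y)=\psi(y')$, so $\theta(y)\approx_\varphi\theta(y')$. Replacing the blocks of $v$ by $\approx_\psi$-equivalent ones thus replaces factors of blocks of $\theta(v)$ by $\approx_\varphi$-equivalent ones, and the image stays in $K$. ∎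

## 6. Counting with marks: $\mathrm{Pol}(\mathcal V)=\mathrm{Pol}(\mathcal W_{\mathcal G})$

A commutative regular language counts letters up to a threshold and modulo a period. The period can be left to a group, and the threshold to the marks.

**Lemma 10.** Let $C\subseteq A^*$ be commutative regular, $\varphi:A^*\to G$ a morphism into a finite group, and $F=\varphi^{-1}(P)$ with $P\subseteq G$. There are $N,n\ge1$ such that, with $\varphi'(u)=(\varphi(u),(|u|_a\bmod n)_{a\in A})$, every $u\in C\cap F$ has a factorization $u=x_0c_1\cdots c_jx_j$ with $j\le N|A|$ and $\langle x_0\rangle_{\varphi'}c_1\cdots c_j\langle x_j\rangle_{\varphi'}\subseteq C\cap F$.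

*Proof.* The syntactic monoid of $C$ is finite and commutative; choose $N,n\ge1$ with $x^{N+n}=x^N$ for all its elements. Then membership of $u$ in $C$ depends only on the classes of the integers $|u|_a$ for the relation: $k\equiv k'$ iff $k=k'$, or $k,k'\ge N$ and $k\equiv k'\bmod n$.

For $u\in C\cap F$, mark for each $a$ the first $\min(N,|u|_a)$ occurrences. Let $u'$ be obtained by replacing the blocks by $\approx_{\varphi'}$-equivalent ones. Taking $E=A$ in each block, $\varphi'(u')=\varphi'(u)$. If $|u|_a\le N$, all occurrences of $a$ are marked, no block contains $a$, no new block contains $a$, and $|u'|_a=|u|_a$. Otherwise $|u|_a,|u'|_a\ge N$ and they are congruent modulo $n$. So $u'\in C$, and $\varphi(u')=\varphi(u)$ gives $u'\in F$. ∎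

**Proof of Proposition 2.** The languages $B^*$ are commutative, so $\mathcal W_{\mathcal G}\subseteq\mathcal V$ and $\mathrm{Pol}(\mathcal W_{\mathcal G})\subseteq\mathrm{Pol}(\mathcal V)$. Conversely, let $L\in A^*\mathcal V$. By Lemma 7, and since commutative languages and group languages are each closed under Boolean operations, $L$ is a finite union of languages $C\cap F$ with $C$ commutative regular and $F=\varphi^{-1}(P)$ a group language. The morphism $\varphi'$ of Lemma 10 goes into a finite group, so it is a $\mathcal G$-morphism, and $C\cap F\in\mathrm{Pol}(\mathcal W_{\mathcal G})$ by Lemma 8. Hence $\mathcal V\subseteq\mathrm{Pol}(\mathcal W_{\mathcal G})$. By closure under union and marked products, $\mathrm{Pol}(\mathcal V)\subseteq\mathrm{Pol}(\mathcal W_{\mathcal G})$. ∎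

From now on $A$, $I$, $\mathcal H$ are fixed, and $\mathrm{Pol}(\mathcal W)$ means $A^*\mathrm{Pol}(\mathcal W)$.

## 7. Products of $I$-closed languages

**Lemma 11.** If $X_1,\dots,X_m\in\mathrm{Pol}(\mathcal W)$ are $I$-closed, then $[X_1\cdots X_m]_I\in\mathrm{Pol}(\mathcal W)$.

*Proof.* For $m=0$ this is $\{1\}$, and $m=1$ is trivial. Since $[X_1\cdots X_m]_I=[[X_1\cdots X_{m-1}]_IX_m]_I$, it suffices to treat $[XY]_I$ with $X,Y$ $I$-closed. Let $\varphi,s$ be as in Lemma 8, for both $X$ and $Y$.

**Step 1: colorings.** *This step describes membership in $[XY]_I$ inside $v$ itself.* Let $v\sim xy$ with $x\in X$, $y\in Y$. Color a position of $v$ by 1 (resp. 2) if it corresponds to a position of $x$ (resp. $y$). By Fact 6: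

(i) no 2-colored position precedes, in $v$, a 1-colored position carrying a dependent letter;

(ii) $v|_1\sim x$ and $v|_2\sim y$, so $v|_1\in X$ and $v|_2\in Y$, as $X,Y$ are $I$-closed.

Conversely, if $v'$ has a coloring satisfying (i) with $v'|_1\in X$ and $v'|_2\in Y$, then $v'\sim v'|_1v'|_2$ by Fact 6, so $v'\in[XY]_I$.

**Step 2: marks.** *We must mark enough that the coloring can be carried over to modified words.* The marks for $X$ and $Y$ alone do not suffice. With $X=(aa)^*$ and $Y=a^*$ over $\{a\}$ no marks are needed for $X$ and $Y$, but $v=aaaa$ with colors $1122$ would be one block in which $a$ has both colors, and a replacement block has no evident coloring. So mark in $v$: for each letter, its last 1-colored occurrence (if any); the positions of $v|_1$ marked for $X$; the positions of $v|_2$ marked for $Y$. Then $v=x_0c_1x_1\cdots c_jx_j$ with $j\le|A|+2s$.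

All occurrences of a letter $e$ in a block $x_i$ have the same color $\kappa_i(e)$. Indeed, by (i) for equal letters, all 1-colored occurrences of $e$ precede all 2-colored ones. If $x_i$ contained both colors of $e$, the last 1-colored $e$ would be after a position of $x_i$ and, being marked, outside $x_i$, hence after the whole of $x_i$, so after a 2-colored $e$. Moreover, for letters $e,f$ of $x_i$:

(iii) if $\kappa_i(f)=1$ and $\kappa_i(e)=2$, then $(e,f)\in I$.

Indeed the last 1-colored $f$ is marked, so it lies after $x_i$, hence after a 2-colored $e$ in $x_i$; apply (i).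

**Step 3: replacement.** *We check the inclusion (2) for these marks.* Let $v'=x_0'c_1\cdots c_jx_j'$ with $x_i'\approx_\varphi x_i$. Color $c_i$ as in $v$ and the letters $e$ of $x_i'$ by $\kappa_i(e)$, which makes sense as $\mathrm{alph}(x_i')=\mathrm{alph}(x_i)$. Condition (i) holds for $v'$: a violating pair in two different pieces (blocks or marked letters) would give one in $v$, because corresponding pieces contain the same letters with the same colors; a violating pair inside one block contradicts (iii).

Let $E_i=\kappa_i^{-1}(1)$. Then $v'|_1$ arises from $v|_1$ by replacing the factors $\pi_{E_i}(x_i)$ by $\pi_{E_i}(x_i')$, which is $\approx_\varphi$-equivalent by property 3 of Section 5, between the unchanged letters $c_i$ of color 1. So each segment of $v|_1$ between consecutive $X$-marks is replaced by an $\approx_\varphi$-equivalent one, and $v'|_1\in X$. In the same way, with $\kappa_i^{-1}(2)$, $v'|_2\in Y$. By Step 1, $v'\in[XY]_I$, and Lemma 8 applies. ∎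

## 8. Reduction to the languages $K_B(h)$

Fix an $\mathcal H$-morphism $\varphi:A^*\to G$ and let $n=|G|$. For $B\subseteq A$ and $h\in G$ let
$$K_B(h)=[\varphi^{-1}(h)\cap B^*]_I=\{v\in B^*: v\sim w\text{ for some }w\text{ with }\varphi(w)=h\}.$$
These languages are $I$-closed.

**Proposition 12.** $K_B(h)\in\mathrm{Pol}(\mathcal W)$ for all $B\subseteq A$, $h\in G$.

**Proof of Theorem 1 from Proposition 12.** First let $L\in A^*\mathcal W$. By Lemma 7, for a suitable $\mathcal H$-morphism $\varphi$, $L$ is a finite union of languages $\varphi^{-1}(h)\cap\{u:\mathrm{alph}(u)=B\}$. Since $\sim$ preserves content, the $I$-closure of such a language is $K_B(h)\cap\{u:\mathrm{alph}(u)=B\}$, which is in $\mathrm{Pol}(\mathcal W)$ by Proposition 12 and Lemma 9. So $[L]_I\in\mathrm{Pol}(\mathcal W)$. A general $L\in\mathrm{Pol}(\mathcal W)$ is a finite union of products $L_0a_1L_1\cdots a_kL_k$ with $L_i\in A^*\mathcal W$, and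
$$[L_0a_1L_1\cdots a_kL_k]_I=\big[[L_0]_I\{a_1\}[L_1]_I\cdots\{a_k\}[L_k]_I\big]_I\in\mathrm{Pol}(\mathcal W)$$
by Lemma 11, as the factors are $I$-closed and in $\mathrm{Pol}(\mathcal W)$. ∎

It remains to prove Proposition 12. Some cases can be done by hand.

If $|B|\le1$, or if the letters of $B$ are pairwise dependent, nothing moves and $K_B(h)=\varphi^{-1}(h)\cap B^*\in A^*\mathcal W$.

Now let $B=\{a,b\}$ with $(a,b)\in I$, and let $\varphi$ map into the symmetric group $S_3$, with $\varphi(a)=\sigma=(1\,2)$ and $\varphi(b)=\rho=(1\,2\,3)$, so $\sigma\rho\sigma=\rho^{-1}$. Let $p=|v|_a$, $q=|v|_b$; when is $v\in K_B(1)$? By the sign, $p$ must be even. If $p=0$, the value is $\rho^q$ and we need $3\mid q$. Let $p\ge2$ be even. If $q=0$, the value is $\sigma^p=1$. If $q=1$, the value of any arrangement is $\rho$ or $\sigma\rho\sigma=\rho^{-1}$, never $1$. If $q\ge2$, the arrangement $b^{q-i}\,ab^ia\,a^{p-2}$ has value $\rho^{q-2i}$, and one of $i=0,1,2$ gives $1$. So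
$$K_B(1)=\{p=0,\ 3\mid q\}\cup\{p\ge2\text{ even},\ q\ne1\}.$$
This is a commutative regular language: periods and thresholds appear although the choice of the arrangement was free.

## 9. Interleaving boundedly many pieces

For a general $v\in K_B(h)$ there is $w\sim v$ with $\varphi(w)=h$. A natural approach is to cut $v$ into pieces and to record how $w$ interleaves them. The trouble is visible in the example just done, with $v=a^Nb^N$ and $w=(ab)^N$: the two pieces $a^N$ and $b^N$ are scattered in $w$ into $2N$ parts, and one cannot tell where to put the letters of a longer piece $a^{N'}$. But $w$ is not unique. The word $(ab)^6$ and its subwords $a^6$, $b^6$ all have value $1$ in $S_3$. So with $N=6t+r$, $0\le r\le5$, the word $w$ may be replaced by $a^{6t}b^{6t}(ab)^r$, which has the same value and at most $12$ runs. The next lemma does this in general.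

**Lemma 13.** Let $u=x_0x_1\cdots x_k\sim w$ with $\varphi(w)=h$. There are $m<(k+2)n^{k+2}$, indices $i_1,\dots,i_m\in\{0,\dots,k\}$ and words $c_1,\dots,c_m$ such that

(a) $\varphi(c_1\cdots c_m)=h$;

(b) for each $i$, the product in increasing order of $l$ of the $c_l$ with $i_l=i$ is $\sim x_i$;

(c) if $l<l'$ and $i_l>i_{l'}$, then $\mathrm{alph}(c_l)\times\mathrm{alph}(c_{l'})\subseteq I$.

*Proof.* **Step 1: labelled words.** *We describe the arrangements among which to choose.* Consider pairs $(w',\lambda)$, $\lambda$ mapping positions of $w'$ to $\{0,\dots,k\}$, with $\varphi(w')=h$ and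

($\star$1) the subword $w'|_i$ of label $i$ is $\sim x_i$ for each $i$;

($\star$2) if $p$ is before $p'$ in $w'$ and $\lambda(p)>\lambda(p')$, their letters are independent.

Such pairs exist: take $w$, and label a position by the $i$ such that the corresponding position of $u$ lies in $x_i$. Then ($\star$1) is consequence 2 of Fact 6. For ($\star$2): if $\lambda(p)>\lambda(p')$, then $p'$ is before $p$ in $u$, so if their letters were dependent, $p'$ would be before $p$ in $w$.

**Step 2: few runs.** *We show that a pair with the fewest runs has fewer than $(k+2)n^{k+2}$ of them.* Choose a pair with a minimal number $m$ of runs (maximal factors of constant label), $w'=r_1\cdots r_m$. Let $V_j\in G^{k+2}$ consist of $\varphi(r_1\cdots r_j)$ and of the $\varphi$-values of the label-$i$ subwords of $r_1\cdots r_j$, $0\le i\le k$. Suppose $m\ge(k+2)n^{k+2}$. Among the $n^{k+2}+1$ indices $0,\ k+2,\ 2(k+2),\ \dots,\ n^{k+2}(k+2)$, two, $j<j'$, satisfy $V_j=V_{j'}$. Replace the factor $r_{j+1}\cdots r_{j'}$ by its sorted version $y_0y_1\cdots y_k$, where $y_i$ is its label-$i$ subword. The factor and all $y_i$ have value $1$, so $\varphi(w')$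 is unchanged. ($\star$1) is preserved since the subwords $w'|_i$ do not change, and ($\star$2) is preserved since every inversion of labels in the new word is one in the old word. The number of runs is now at most $m-(j'-j)+(k+1)\le m-1$, a contradiction.

Now take $c_l=r_l$ and $i_l$ its label: (a) is $\varphi(w')=h$, (b) is ($\star$1), (c) is ($\star$2). ∎

**Corollary 14.** Let $B\neq\emptyset$ and assume $K_{B'}(h')\in\mathrm{Pol}(\mathcal W)$ for all $B'\subsetneq B$, $h'\in G$. For all $k\ge0$, $h\in G$ there is a finite family $\mathcal P_k(B,h)$ of languages $P=R_0R_1\cdots R_k$ with $R_i\in\mathrm{Pol}(\mathcal W)$ $I$-closed, such that $P\subseteq K_B(h)$ and the following holds: if $u\in K_B(h)$ and $u=x_0\cdots x_k$ with all $\mathrm{alph}(x_i)\subsetneq B$, then $u\in P$ for some $P\in\mathcal P_k(B,h)$.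

Products of fewer than $k+1$ such words are included, by padding with empty words.

*Proof.* **Step 1: the language $P$.** *Each piece of the interleaving uses fewer letters, so the assumption applies to it.* Let $u=x_0\cdots x_k\in K_B(h)$ with $\mathrm{alph}(x_i)\subsetneq B$. Choose $w\sim u$ with $\varphi(w)=h$, apply Lemma 13, and put
$$R_i=\Big[\prod_{l:\,i_l=i}K_{\mathrm{alph}(c_l)}(\varphi(c_l))\Big]_I,\qquad P=R_0R_1\cdots R_k,$$
with the product in increasing order of $l$. By (b), $\mathrm{alph}(c_l)\subseteq\mathrm{alph}(x_{i_l})\subsetneq B$. The languages $K_{B'}(h')$ are $I$-closed, so $R_i\in\mathrm{Pol}(\mathcal W)$ by Lemma 11. Since $c_l\in K_{\mathrm{alph}(c_l)}(\varphi(c_l))$, (b) also gives $x_i\in R_i$, so $u\in P$.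

**Step 2: $P\subseteq K_B(h)$.** *We interleave the pieces of another word of $P$ in the same pattern.* Let $u'\in P$. Then $u'\sim\prod_{i=0}^k\prod_{l:i_l=i}c_l'$ with $c_l'\in\mathrm{alph}(c_l)^*$ and $\varphi(c_l')=\varphi(c_l)$. This product is the stable sort by label of $c_1'c_2'\cdots c_m'$. Bubble sort exchanges only adjacent factors $c_l',c_{l'}'$ with $l<l'$ and $i_l>i_{l'}$, and these commute modulo $\sim$ by (c). So $u'\sim c_1'\cdots c_m'$, whose value is $\varphi(c_1)\cdots\varphi(c_m)=h$. Since $u'\in B^*$, we get $u'\in K_B(h)$.

**Step 3: finiteness.** *We count the possible $P$.* $P$ depends only on $k$, $m$, the $i_l$, the sets $\mathrm{alph}(c_l)$ and the values $\varphi(c_l)$, and $m$ is bounded. ∎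

## 10. Connected alphabets, where the pieces pile up

Corollary 14 suggests proving Proposition 12 by induction on $|B|$. If $B$ splits into two mutually independent parts $B_1,B_2$, then $v\sim\pi_{B_1}(v)\pi_{B_2}(v)$ has two pieces over smaller alphabets, and the induction works (Section 11). If the graph $(B,D)$ is connected, it breaks down. Take $B=\{a,b,c\}$ with $a,b$ independent and $c$ dependent on both, and $v=(abc)^M$. A factor over a proper subset of $B$ has length at most $2$, so at least $3M/2$ pieces are needed, while the family $\mathcal P_k(B,h)$ depends on $k$: as $M$ grows, no single finite family is obtained.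

What helps is that when $D$ is connected, $w$ cannot reorder $v$ over long distances. So we try to rearrange $v$ only in boundedly many pieces, as in Corollary 14, and to leave the rest of $v$, a bounded number of long factors $Y$, in the order of $v$. A factor $Y$ left in place can be replaced by any word of $B^*$ with the same value. The arrangement $w$ must be changed into one that agrees with $v$ on the $Y$'s, without changing its value, and one exchange can change it.

Here is the effect in the example. Take $w=(bac)^M$, and let $\varphi$ map into $S_3$ with $\varphi(a)=\sigma$, $\varphi(b)=\rho$ as in Section 8 and $\varphi(c)=1$. Put $x=\varphi((abc)^3)=(\sigma\rho)^3=\sigma\rho$ and $y=\varphi((bac)^3)=(\rho\sigma)^3=\rho\sigma$; both are involutions. Replace a factor $(bac)^{6t}$ of $w$ by $(bac)^3(abc)^{3(2t-1)}$: it keeps its beginning and then follows $v$. The old value is $y^{2t}=1$, the new one is $yx^{2t-1}=yx=\rho\sigma\sigma\rho=\rho^2\neq1$. But $n=6$ such exchanges contribute $(\rho^2)^6=1$ in total, as much as the six old factors. In this example one could choose better ends; the proof below takes the ends as $w$ dictates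 them, and instead makes $n$ exchanges of the same type at once.

**Lemma 15.** Let $B\subseteq A$ with $d=|B|\ge2$ and $(B,D)$ connected. Let $v\in B^*$, $w\sim v$, $\varphi(w)=h$. There are a factorization $v=S_0Y_1S_1\cdots Y_qS_q$ and words $U_0,\dots,U_q$ such that
$$U_l\sim S_l\ (0\le l\le q),\qquad\varphi(U_0Y_1U_1\cdots Y_qU_q)=h,\qquad q\le n^4,$$
and each $S_l$ is a product of at most $k_0+1:=2d(2n^4+2)$ words over proper subsets of $B$.

*Proof.* **Step 1: long factors of full content.** *We cut $v$ into factors $s_i$ long enough that letters cannot jump over one.* Factor greedily $v=z_1\cdots z_Mz'$, where each $z_i$ is the shortest prefix of the remaining word with content $B$, and $\mathrm{alph}(z')\subsetneq B$. Then $z_i=z_i'a_i$ with $a_i\in B$, $\mathrm{alph}(z_i')\subsetneq B$, and $\{a_i\}\subsetneq B$ since $d\ge2$. Group: $v=s_1s_2\cdots s_Lt$, each $s_i$ being a product of $d$ consecutive $z$'s, and $t$ a product of at most $d-1$ $z$'s followed by $z'$. Each $s_i$ is a product of $2d$ words over proper subsets of $B$, and $t$ of at most $2d$. If $L=0$, take $q=0$, $S_0=v$, $U_0=w$. From now on $L\ge1$.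

**Step 2: cuts of $w$.** *We cut $w$ at places comparable with the cuts of $v$.* For $1\le i\le L$ let $W_i$ be the shortest prefix of $w$ containing all positions belonging to $s_1\cdots s_{i-1}$; so $W_1=1$, and $W_i$ is a prefix of $W_j$ for $i\le j$.

*Claim: all positions in $W_i$ belong to $s_1\cdots s_i$.* This is clear for $i=1$. Let $i\ge2$. The last position $p$ of $W_i$ belongs to $s_1\cdots s_{i-1}$. Suppose a position $p'$ of $W_i$ belongs to $s_{i+1}\cdots s_Lt$; then $p'$ precedes $p$ in $w$. Choose a path $\epsilon_0,\epsilon_1,\dots,\epsilon_\ell$ in $(B,D)$ from the letter of $p$ to that of $p'$, with $\ell\le d-1$. In $v$, choose an occurrence $o_k$ of $\epsilon_k$ in the $k$-th of the $d$ factors $z$ forming $s_i$, for $1\le k\le\ell-1$. In $v$ we have $p<o_1<\dots<o_{\ell-1}<p'$ with consecutive letters dependent (if $\ell\le1$, directly $p<p'$ with dependent letters). By Fact 6 the same order holds in $w$, so $p$ precedes $p'$ in $w$, a contradiction.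

Connectedness is essential here: with $a,b$ independent, $v=(ab)^M$, $M\ge6$, $s_i=(ab)^2$ and $w=a^Mb^M$, the prefix $W_2=a^Mb^2$ contains positions of $s_3$.

Let $f_i$ (resp. $f_i'$) be the subword of $w$ on the positions of $s_i$ inside (resp. outside) $W_i$. Then
$$W_i\sim s_1\cdots s_{i-1}f_i,\qquad f_if_i'\sim s_i,\qquad f_1=1.\tag{3}$$
For the first relation: by the claim both sides have the same positions. A dependent pair within $s_1\cdots s_{i-1}$, or with one position there and one in $f_i$, occurs on the right in its order in $v$, which is also its order in $w$. A pair within $f_i$ occurs in its order in $w$ on both sides. Apply Fact 6. For the second: as $W_i$ is a prefix of $w$, $f_if_i'$ is the subword of $w$ on the positions of $s_i$; apply consequence 2 of Fact 6.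

A small instance, with $B=\{a,b,c\}$ as above: $v=(cab)^3(acb)^3$, so $d=3$, $s_1=(cab)^3$, $s_2=(acb)^3$, and $w=(cab)^2\,caab\,cb\,(acb)^2$, obtained by exchanging the last $b$ of $s_1$ with the first $a$ of $s_2$. Then $W_2=(cab)^2caab$, $f_2=a$, $f_2'=cb(acb)^2$, and indeed $W_2\sim s_1a$ and $f_2f_2'=s_2$.

**Step 3: types.** *We record three group values at each cut, which determine the values of all factors to be exchanged.* Let $Z_i=\varphi(s_1\cdots s_i)$, $Z_0=1$, and
$$\gamma_i=\varphi(W_i),\qquad\alpha_i=Z_{i-1}\varphi(f_i),\qquad\beta_i=Z_i\varphi(f_i')^{-1},\qquad\tau_i=(\gamma_i,\alpha_i,\beta_i)\in G^3;$$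
$\tau_i$ is the *type* of $i$. For $i\le j$ let $c_{i,j}$ be the word with $W_j=W_ic_{i,j}$; for $i<j$ let $\zeta_{i,j}=f_i's_{i+1}\cdots s_{j-1}f_j$; let $w=W_Lc_L$. Then
$$\varphi(c_{i,j})=\gamma_i^{-1}\gamma_j,\qquad\varphi(\zeta_{i,j})=\beta_i^{-1}Z_i\cdot Z_i^{-1}Z_{j-1}\cdot Z_{j-1}^{-1}\alpha_j=\beta_i^{-1}\alpha_j.\tag{4}$$
The word $c_{i,j}$ is what $w$ does between cuts $i$ and $j$; $\zeta_{i,j}$ follows $v$ there, except in $s_i$ and $s_j$.

**Step 4: a walk from $1$ to $L$.** *We choose where to keep $w$ and where to follow $v$, so that few $s_i$ are rearranged and the value is unchanged.* At the current index $i<L$ let $N(i)$ be the number of $j\in[i,L]$ with $\tau_j=\tau_i$.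

- If $N(i)\le n$: make one *O-step* $i\to i+1$.
- If $N(i)\ge n+1$: make a *jump*, consisting of $n$ *S-steps* $i=i_0\to i_1\to\dots\to i_n$ through increasing indices of type $\tau_i$, where $i_n$ is the last index of this type.

For each type at most $n$ indices have $N\le n$, so there are at most $n\cdot n^3$ O-steps. After a jump at some type the last index of this type is reached, so each type gives at most one jump; hence there are at most $n\cdot n^3$ S-steps. Let $1=e_1<e_2<\dots<e_m=L$ be the visited indices, including the intermediate indices $i_1,\dots,i_{n-1}$ of jumps; so $m\le2n^4+1$. Let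
$$w'=\theta_1\cdots\theta_{m-1}c_L,\qquad\theta_k=c_{e_k,e_{k+1}}\text{ for an O-step},\quad\theta_k=\zeta_{e_k,e_{k+1}}\text{ for an S-step}.$$
Since $W_1=1$, we have $w=c_{e_1,e_2}\cdots c_{e_{m-1},e_m}c_L$. Along a jump at type $(\gamma,\alpha,\beta)$, by (4), the $\zeta$'s contribute $(\beta^{-1}\alpha)^n=1$, because $n=|G|$, while the corresponding $c$'s contribute $\gamma^{-1}\gamma=1$. Hence $\varphi(w')=\varphi(w)=h$.

**Step 5: grouping.** *We read off the $S_l$, $Y_l$, $U_l$.* Let $k_1<\dots<k_q$ be the indices $k$ such that $e_k\to e_{k+1}$ is an S-step; $q\le n^4$. Let $Y_l=s_{e_{k_l}+1}\cdots s_{e_{k_l+1}-1}$, so $\theta_{k_l}=f'_{e_{k_l}}Y_lf_{e_{k_l+1}}$. Between the $l$-th and $(l+1)$-th S-steps the walk makes only O-steps, from $e:=e_{k_l+1}$ (or $e:=1$ if $l=0$) to $e':=e_{k_{l+1}}\ge e$. For $l<q$ put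
$$U_l=f_ec_{e,e'}f'_{e'},\qquad S_l=s_es_{e+1}\cdots s_{e'}.$$
For $l=q$, with the same $e$, put $U_q=f_ec_{e,L}c_L$ and $S_q=s_e\cdots s_Lt$. Since $f_1=1$, we get $w'=U_0Y_1U_1\cdots Y_qU_q$, and clearly $v=S_0Y_1S_1\cdots Y_qS_q$.

We verify $U_l\sim S_l$. For $l<q$, by (3),
$$s_1\cdots s_{e-1}f_ec_{e,e'}\sim W_ec_{e,e'}=W_{e'}\sim s_1\cdots s_{e'-1}f_{e'}.$$
Cancelling $s_1\cdots s_{e-1}$ (consequence 3 of Fact 6) gives $f_ec_{e,e'}\sim s_e\cdots s_{e'-1}f_{e'}$, so $U_l\sim s_e\cdots s_{e'-1}f_{e'}f'_{e'}\sim S_l$, again by (3). For $l=q$, $s_1\cdots s_{e-1}U_q\sim W_ec_{e,L}c_L=w\sim v=s_1\cdots s_{e-1}S_q$, and cancelling gives $U_q\sim S_q$.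

Finally, O-steps go from $i$ to $i+1$, so all the $s_i$ occurring in the $S_l$'s have $i$ among the at most $2n^4+1$ visited indices. So each $S_l$ is a product of at most $2d(2n^4+1)+2d=k_0+1$ words over proper subsets of $B$. ∎

## 11. Induction on the alphabet

**Proof of Proposition 12.** We use induction on $|B|$. If $|B|\le1$, then $K_B(h)=\varphi^{-1}(h)\cap B^*\in A^*\mathcal W$. Let $|B|\ge2$; by induction, Corollary 14 applies to $B$.

**Case 1: $(B,D)$ is disconnected.** *Two pieces suffice.* Write $B=B_1\sqcup B_2$ with $B_1,B_2\ne\emptyset$ and $B_1\times B_2\subseteq I$. If $v\in K_B(h)$, then $v\sim u:=\pi_{B_1}(v)\pi_{B_2}(v)$ by Fact 6, so $u\in K_B(h)$, and $u\in P$ for some $P=R_0R_1\in\mathcal P_1(B,h)$. Thus $v\in[P]_I\subseteq K_B(h)$, and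
$$K_B(h)=\bigcup_{R_0R_1\in\mathcal P_1(B,h)}[R_0R_1]_I$$
is in $\mathrm{Pol}(\mathcal W)$ by Lemma 11.

**Case 2: $(B,D)$ is connected.** *Lemma 15 leaves boundedly many pieces to rearrange.* Let $v\in K_B(h)$, and apply Lemma 15 to $v$ and some $w\sim v$ with $\varphi(w)=h$. Put $h_l=\varphi(U_l)$ and $g_l=\varphi(Y_l)$. As $S_l\sim U_l$, we have $S_l\in K_B(h_l)$. So $S_l\in P_l$ for some $P_l\in\mathcal P_{k_0}(B,h_l)$. Let
$$Q_v=P_0H_1P_1\cdots H_qP_q,\qquad H_l=\varphi^{-1}(g_l)\cap B^*.$$
Then $v\in Q_v$, and $Q_v\in\mathrm{Pol}(\mathcal W)$ by Lemma 9. There are finitely many $Q_v$, since $q\le n^4$ and the families $\mathcal P_{k_0}(B,\cdot)$ are finite.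

Also $Q_v\subseteq K_B(h)$. Let $v'=S_0'Y_1'S_1'\cdots Y_q'S_q'$ with $S_l'\in P_l\subseteq K_B(h_l)$ and $Y_l'\in H_l$. Then $S_l'\sim U_l'$ for some $U_l'$ with $\varphi(U_l')=h_l$, so $v'\sim U_0'Y_1'U_1'\cdots Y_q'U_q'$, whose value is
$$h_0g_1h_1\cdots g_qh_q=\varphi(U_0Y_1U_1\cdots Y_qU_q)=h.$$
So $K_B(h)$ is the finite union of the $Q_v$. ∎

This proves Theorem 1, by Section 8, and with Proposition 2 also Corollary 3: $\mathrm{Pol}(\mathcal V)$ is closed under every partial commutation, in particular under commutation.

## 12. Commutation forces the languages $B^*$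

The opening example returns: closing $A^*aA^*bA^*$ under one commuting pair already produces all the languages $B^*$, with the help of quotients and inverse morphisms.

**Proof of Theorem 4.** $\mathrm{Pol}(\mathcal W_{\mathcal H})$ contains $\mathcal H$ and has all the required properties, by Lemma 9 and Theorem 1. Conversely, let $\mathcal C$ be a positive variety containing $\mathcal H$, closed under marked products and partial commutation.

**Step 1: a language $x^*$.** *We extract the absence of one letter from the opening example.* Let $A_0=\{a,b,c\}$ and $I_0=\{(a,b),(b,a)\}$. Then $L=A_0^*aA_0^*bA_0^*\in\mathcal C$ and $K=[L]_{I_0}\in\mathcal C$. As in Section 1, $ba\in K$ and $bc^Na\notin K$ for $N\ge1$. Let $\theta:\{x,c\}^*\to A_0^*$ with $\theta(x)=1$, $\theta(c)=c$. Then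
$$\theta^{-1}(b^{-1}Ka^{-1})=\{u:bc^{|u|_c}a\in K\}=x^*,$$
so $x^*\subseteq\{x,c\}^*$ is in $\mathcal C$.

**Step 2: all of $\mathcal W_{\mathcal H}$.** *We obtain contents, then intersect with group languages.* For $B\subseteq A$, the inverse image of $x^*$ under the morphism sending the letters of $B$ to $x$ and the others to $c$ is $B^*$, so $B^*\in A^*\mathcal C$. Hence
$$\{u:\mathrm{alph}(u)=B\}=B^*\cap\bigcap_{e\in B}A^*eA^*\in A^*\mathcal C.$$
So all languages $\varphi^{-1}(h)\cap\{u:\mathrm{alph}(u)=B\}$ with $\varphi$ an $\mathcal H$-morphism are in $\mathcal C$. Every language of $A^*\mathcal W_{\mathcal H}$ is a finite union of such languages, so $\mathcal W_{\mathcal H}\subseteq\mathcal C$. By marked products and unions, $\mathrm{Pol}(\mathcal W_{\mathcal H})\subseteq\mathcal C$. For $\mathcal H=\mathcal G$ use Proposition 2. ∎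

## 13. Commutative languages together with any variety of group languages

Part (b) of Theorem 5 was treated in Section 3. For part (a) the point is that counting modulo $n$, as in Lemma 10, may not be available in $\mathcal H$, so we add it.

**Proof of Theorem 5(a).** Let $\mathcal H'$ be the smallest variety containing $\mathcal H$ and the commutative group languages. It is a variety of group languages, since both classes consist of group languages and $\mathcal G$ is a variety. Since $\mathcal V'$ contains $\mathcal H'$ and the languages $B^*$, we have $\mathcal W_{\mathcal H'}\subseteq\mathcal V'$ and $\mathrm{Pol}(\mathcal W_{\mathcal H'})\subseteq\mathrm{Pol}(\mathcal V')$.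

Conversely, let $L\in A^*\mathcal V'$. By Lemma 7, $L$ is a finite union of languages $C\cap F$ with $C$ commutative regular and $F\in A^*\mathcal H$, say $F=\varphi^{-1}(P)$ with $\varphi$ an $\mathcal H$-morphism. Apply Lemma 10. The fibres of $u\mapsto(|u|_a\bmod n)_{a\in A}$ are commutative group languages, so $\varphi'$ is an $\mathcal H'$-morphism, and $C\cap F\in\mathrm{Pol}(\mathcal W_{\mathcal H'})$ by Lemma 8 for $\mathcal H'$. Hence $\mathcal V'\subseteq\mathrm{Pol}(\mathcal W_{\mathcal H'})$, and by closure under union and marked products $\mathrm{Pol}(\mathcal V')=\mathrm{Pol}(\mathcal W_{\mathcal H'})$. Theorem 1, applied to $\mathcal H'$, shows that this class is closed under partial commutation. ∎
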